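\title{Chow--Heegner points on elliptic curves with complex multiplication: algebraicity and Galois action}

\begin{abstract}
Let $K=\mathbb Q(\sqrt{-D})$ have class number one and discriminant $-D<-3$, let $A/\mathbb Q$ be an elliptic curve of conductor $D^2$ with complex multiplication by $\mathcal O_K$ and Hecke character $(a)\mapsto\varepsilon_K(a)a$, and let $r\ge1$ be odd. Integrating the theta series of weight $r+2$ attached to the $(r+1)$st power of this character from $i\infty$ to imaginary quadratic points gives points of $A(\mathbb C)$, the Chow--Heegner points. We prove that the points of prime level $\ell\ne D$ lie in $A(H_\ell)\otimes\mathbb Q$, where $H_\ell$ is the ring class field of conductor $\ell$, and that $\mathrm{Gal}(H_\ell/K)$ permutes them as it permutes the isogenies that index them. The same holds for every conductor prime to $D$. The generating series over $r$ of the integrals is a meromorphic theta function on $A$; interpolating its Taylor coefficients by values at torsion points turns an integral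 of weight $r+2$ into an integral of weight $2$, to which Shimura's reciprocity law applies.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The points and the main theorem}

Let $f$ be a cusp form of weight $2$ on a congruence subgroup, and suppose that the periods of $2\pi i f(z)\,dz$ lie in the period lattice $\Lambda$ of an elliptic curve over $\overline{\mathbb Q}$. Then $\tau\mapsto 2\pi i\int_{i\infty}^\tau f(z)\,dz$ is a morphism from a modular curve to $\mathbb C/\Lambda$, it is defined over $\overline{\mathbb Q}$, and so its values at imaginary quadratic $\tau$ are algebraic points. In weight $r+2>2$ the integral that behaves well under modular substitutions is $\int_{i\infty}^\tau(z-\bar\tau)^rf(z)\,dz$. It is not holomorphic in $\tau$, and no morphism explains its values. We show that for certain theta series these values still define algebraic points on an elliptic curve, and we determine the Galois action on them.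

Let $D>3$ be such that $K=\mathbb Q(\sqrt{-D})$ has class number one and discriminant $-D$; thus $D\in\{7,11,19,43,67,163\}$ is a prime congruent to $3$ modulo $4$. Let $\mathcal O$ be the ring of integers of $K$, so $\mathcal O^\times=\{\pm1\}$, let $\mathrm N$ and $\operatorname{Tr}$ be the norm and trace of $K/\mathbb Q$, and fix $\sqrt{-D}=i\sqrt D$. The ring $\mathcal O_{(D)}=\mathcal O\otimes\mathbb Z_{(D)}$ is a discrete valuation ring with uniformizer $\sqrt{-D}$ and residue field $\mathbb Z/D\mathbb Z$. Let $\varepsilon$ be the quadratic character of $(\mathbb Z/D\mathbb Z)^\times$, viewed as a character of $\mathcal O_{(D)}^\times$. On integers prime to $D$ it is the Legendre symbol $(\cdot/D)$, and $\varepsilon(-1)=-1$.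

Let $A$ be an elliptic curve over $\mathbb Q$ of conductor $D^2$ with complex multiplication by $\mathcal O$, whose Hecke character satisfies $\psi_A(a\mathcal O)=\varepsilon(a)a$ for $a\in\mathcal O$ prime to $\sqrt{-D}$. Let $\Lambda_A\subset\mathbb C$ be the period lattice of a nonzero regular differential on $A$ defined over $\mathbb Q$, and let $\exp\colon\mathbb C\to\mathbb C/\Lambda_A=A(\mathbb C)$ be the projection. An element $\alpha\in\mathcal O$ acts by the endomorphism $[\alpha]$ induced by $x\mapsto\alpha x$. Since $K$ has class number one, $\Lambda_A=\Omega\mathcal O$ for some $\Omega\in\mathbb C^\times$. Put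
\[
V=\Lambda_A\otimes\mathbb Q=K\Omega,\qquad\text{so that}\qquad A(\mathbb C)_{\mathrm{tors}}=V/\Lambda_A,\qquad A(\mathbb C)\otimes\mathbb Q=\mathbb C/V .
\]

Fix an odd integer $r\ge1$ and write $e(z)=e^{2\pi iz}$. As $r+1$ is even, the primitive character attached to $\psi_A^{r+1}$ is the unramified character $a\mathcal O\mapsto a^{r+1}$. Its theta series
\[
\theta_{D,r}(z)=\frac12\sum_{a\in\mathcal O}a^{r+1}e(\mathrm N(a)z)
\]
is a cusp form of weight $r+2$ on $\Gamma_0(D)$ with character $\varepsilon$: with $(f|_k\gamma)(z)=(cz+d)^{-k}f(\gamma z)$ we have $\theta_{D,r}|_{r+2}\gamma=\varepsilon(d)\theta_{D,r}$ for $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma_0(D)$.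

Let $\mathcal L$ be the set of lattices $\Lambda\subset V$ that agree with $\Lambda_A$ at $D$, that is, $\Lambda\otimes\mathbb Z_{(D)}=\Omega\mathcal O_{(D)}$. A basis $\mathbf w=(w_1,w_2)$ of a lattice is \emph{positively oriented} if $\tau_{\mathbf w}=w_1/w_2$ lies in the upper half plane $\mathbb H$. A positively oriented basis of $\Lambda\in\mathcal L$ is \emph{admissible} if $w_2\in\sqrt{-D}\,\Omega\mathcal O_{(D)}$. A basis vector is not divisible by $D$, so $w_2$ then generates $\sqrt{-D}\,\Omega\mathcal O_{(D)}$. If $\Lambda\supset\Lambda_A$ with index prime to $D$, admissibility says that $w_2/D$ generates the image of $A[\sqrt{-D}]$ in $\mathbb C/\Lambda$; the pair $(\mathbb C/\Lambda,\langle w_2/D\rangle)$ is then the point $\tau_{\mathbf w}$ of $X_0(D)$. For a positively oriented basis $\mathbf w$ put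
\begin{equation}\label{eq:Fw}
F(\mathbf w)=w_2^{-r}\,\frac{(2\pi i)^{r+1}}{(\tau_{\mathbf w}-\bar\tau_{\mathbf w})^r}\int_{i\infty}^{\tau_{\mathbf w}}(z-\bar\tau_{\mathbf w})^r\,\theta_{D,r}(z)\,dz .
\end{equation}

Fix an admissible basis $\boldsymbol\omega=(\omega_1,\omega_2)$ of $\Lambda_A$ and put $\tau=\omega_1/\omega_2$. The \emph{Chow--Heegner point of level one} is $P_{A,r}=\exp(J_r)$, where $J_r=F(\boldsymbol\omega)$. Let $\ell\ne D$ be a prime and $H_\ell$ the ring class field of $K$ of conductor $\ell$. The $\ell+1$ lattices containing $\Lambda_A$ with index $\ell$ have the admissible bases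
\[
\Lambda'_j=\mathbb Z\,\frac{\omega_1+j\omega_2}{\ell}\oplus\mathbb Z\,\omega_2\quad(0\le j\le\ell-1),\qquad\Lambda'_\infty=\mathbb Z\,\omega_1\oplus\mathbb Z\,\frac{\omega_2}{\ell};
\]
they correspond to the isogenies of degree $\ell$ from $A$, which are defined over $H_\ell$. The \emph{Chow--Heegner points of level $\ell$} are $P_{A,r}(\ell,j)=\exp(J_r(\ell,j))$ for $j\in\mathbf P_1(\mathbb F_\ell)$, where
\begin{align*}
J_r(\ell,j)&=F\Big(\frac{\omega_1+j\omega_2}\ell,\omega_2\Big)=\ell^r\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^{\frac{\tau+j}\ell}\Big(z-\frac{\bar\tau+j}\ell\Big)^r\theta_{D,r}(z)\,dz,\\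
J_r(\ell,\infty)&=\varepsilon(\ell)\,F\Big(\omega_1,\frac{\omega_2}\ell\Big)=\varepsilon(\ell)\,\omega_2^{-r}\frac{(2\pi i)^{r+1}}{(\tau-\bar\tau)^r}\int_{i\infty}^{\ell\tau}(z-\ell\bar\tau)^r\theta_{D,r}(z)\,dz .
\end{align*}
Another rational differential rescales $\Lambda_A$ by some $c\in\mathbb Q^\times$ and multiplies all these points by $c^{-(r+1)}$ in $A(\mathbb C)\otimes\mathbb Q$, which affects none of the statements below.

For a number field $H\supset K$, we say that $P\in A(\mathbb C)$ \emph{belongs to} $A(H)\otimes\mathbb Q$ if $nP\in A(H)$ for some $n\ge1$, and we identify $P$ with $(nP)\otimes\frac1n$. This is the same as viewing $A(H)\otimes\mathbb Q$ as a subspace of $\mathbb C/V$. Galois actions, the action of $\mathcal O$ and equalities between points are taken in $A(H)\otimes\mathbb Q$.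

\begin{theorem}\label{thm:main}
For every prime $\ell\ne D$ and every $j\in\mathbf P_1(\mathbb F_\ell)$, the point $P_{A,r}(\ell,j)$ belongs to $A(H_\ell)\otimes\mathbb Q$. Moreover:
\begin{enumerate}
\item[(1)] If $\ell$ is inert in $K$, then $\mathrm{Gal}(H_\ell/K)$ acts transitively on $\{P_{A,r}(\ell,j):j\in\mathbf P_1(\mathbb F_\ell)\}$.
\item[(2)] If $\ell=\lambda\bar\lambda$ splits in $K$, with $\lambda\in\mathcal O$, then there are $j_1,j_2\in\mathbf P_1(\mathbb F_\ell)$ with
\[
P_{A,r}(\ell,j_1)=\varepsilon(\lambda)\lambda^rP_{A,r},\qquad P_{A,r}(\ell,j_2)=\varepsilon(\bar\lambda)\bar\lambda^rP_{A,r},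
\]
and $\mathrm{Gal}(H_\ell/K)$ acts transitively on $\{P_{A,r}(\ell,j):j\in\mathbf P_1(\mathbb F_\ell)-\{j_1,j_2\}\}$.
\end{enumerate}
\end{theorem}

This statement is posed as a conjecture in \cite{CH}. The element $\varepsilon(\lambda)\lambda^r$ does not change when $\lambda$ is replaced by $-\lambda$, because $r$ is odd. The prime $\ell=2$ is included.

\subsection{A function on lattices}\label{ssec:lattices}

The shape of Theorem~\ref{thm:main} becomes transparent once the points are seen as values of one function on $\mathcal L$. The factor $w_2^{-r}(\tau_{\mathbf w}-\bar\tau_{\mathbf w})^{-r}(z-\bar\tau_{\mathbf w})^r$ in \eqref{eq:Fw} is made so that all automorphy factors cancel under a change of basis; what remains is an integral of $\theta_{D,r}$ against a polynomial between two cusps. Such periods turn out to lie in $(2\pi i)^{-r-1}K\Omega^{r+1}$, and after division by $w_2^r\in K\Omega^r$ they lie in $V$. This is why $A$ is the right target.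

\begin{lemma}\label{lem:basis}
Let $\mathbf w$ be a positively oriented basis of a lattice in $V$, let $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma_0(D)$, and put $\gamma\mathbf w=(aw_1+bw_2,cw_1+dw_2)$. Then $F(\gamma\mathbf w)\equiv\varepsilon(d)F(\mathbf w)\pmod V$.
\end{lemma}

The proof is at the end of Section~\ref{sec:periods}. Every $\Lambda\in\mathcal L$ has an admissible basis: the sublattice $\Lambda\cap\sqrt{-D}\,\Omega\mathcal O_{(D)}$ has index $D$, so it has a basis $(Dw_1,w_2)$ with $(w_1,w_2)$ a basis of $\Lambda$, and the sign of $w_1$ fixes the orientation. If $\mathbf w$ and $\gamma\mathbf w$ are both admissible, then $cw_1\in\sqrt{-D}\,\Omega\mathcal O_{(D)}$ while $w_1$ generates $\Omega\mathcal O_{(D)}$; so $D\mid c$, and $(cw_1+dw_2)/\omega_2\equiv d\,w_2/\omega_2$ modulo $\sqrt{-D}$. By Lemma~\ref{lem:basis},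
\[
F(\Lambda):=\varepsilon(w_2/\omega_2)\,F(\mathbf w)\in\mathbb C/V\qquad(\mathbf w\text{ an admissible basis of }\Lambda)
\]
depends only on $\Lambda$. The definitions give
\begin{equation}\label{eq:JF}
J_r\equiv F(\Lambda_A),\qquad J_r(\ell,j)\equiv F(\Lambda'_j)\pmod V\qquad(j\in\mathbf P_1(\mathbb F_\ell)),
\end{equation}
which explains the factor $\varepsilon(\ell)$ in $J_r(\ell,\infty)$. For $\alpha\in\mathcal O_{(D)}^\times$ we have $F(\alpha^{-1}\mathbf w)=\alpha^rF(\mathbf w)$ and $\varepsilon(\alpha^{-1}w_2/\omega_2)=\varepsilon(\alpha)\varepsilon(w_2/\omega_2)$, so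
\begin{equation}\label{eq:hom}
F(\alpha^{-1}\Lambda)=\varepsilon(\alpha)\,\alpha^rF(\Lambda).
\end{equation}
This accounts for the two exceptional points in Theorem~\ref{thm:main}(2): they come from the isogenies $[\lambda]$ and $[\bar\lambda]$ from $A$ to itself. For the other lattices no identity of this kind is available. But a lattice $\Lambda\supset\Lambda_A$ is a finite subgroup $\Lambda/\Lambda_A$ of $A$, the Galois group of $K$ permutes these subgroups, and the natural guess is that $F$ is equivariant.

To state this, let $G=\mathrm{Aut}(\mathbb C/K)$ and $\hat{\mathcal O}=\mathcal O\otimes\hat{\mathbb Z}$. Each $\sigma\in G$ acts on $A(\mathbb C)_{\mathrm{tors}}=V/\Lambda_A$ as multiplication by a unique $u_\sigma\in\hat{\mathcal O}^\times$ (Lemma~\ref{lem:cm}). For $\Lambda\in\mathcal L$ and $u\in\hat{\mathcal O}^\times$ let $u\Lambda=V\cap u(\Lambda\otimes\hat{\mathbb Z})\in\mathcal L$. If $\Lambda\supset\Lambda_A$, then $u_\sigma\Lambda/\Lambda_A=(\Lambda/\Lambda_A)^\sigma$. The \emph{multiplier ring} of $\Lambda$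 is $\{\alpha\in K:\alpha\Lambda\subset\Lambda\}$; it equals $\mathcal O_n=\mathbb Z+n\mathcal O$ for a unique $n\ge1$.

\begin{theorem}\label{thm:lattices}
For every $\Lambda\in\mathcal L$ and $\sigma\in G$ we have $F(\Lambda)\in A(\overline{\mathbb Q})\otimes\mathbb Q$ and $F(\Lambda)^\sigma=F(u_\sigma\Lambda)$. If the multiplier ring of $\Lambda$ is $\mathbb Z+n\mathcal O$, then $F(\Lambda)\in A(H_n)\otimes\mathbb Q$, where $H_n$ is the ring class field of conductor $n$.
\end{theorem}

At levels $1$ and $2$ the method gives explicit relations. Let $\zeta$ and $\sigma(\,\cdot\,;\Lambda_A)$ be the Weierstrass functions of $\Lambda_A$ (the second is always written with two arguments, to distinguish it from elements of $G$), and let $\nu=\pi^{-1}\operatorname{area}(\mathbb C/\Lambda_A)=|\Omega|^2\sqrt D/2\pi$. By Legendre's relation there is a constant $s_2$ with $\zeta(x+l)-\zeta(x)=s_2l+\bar l/\nu$ for $l\in\Lambda_A$.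

\begin{theorem}\label{thm:explicit}
Let $\sum_rm_rx^r/r!=e^{-s_2x^2/2}\sigma(x;\Lambda_A)$. Then $m_r\in\mathbb Q$ and $m_1=1$.
\begin{enumerate}
\item[(1)] If $D\ge11$, then $P_{A,r}=m_rP_{A,1}$ in $A(K)\otimes\mathbb Q$ for all odd $r\ge1$.
\item[(2)] If $D=7$, then $P_{A,r}$ is torsion for all odd $r$.
\item[(3)] For $\ell=2$ and any $D$, the point $P_{A,r}(2,j)$ is torsion for every $j$ other than the indices $j_1,j_2$ of Theorem~\ref{thm:main}(2), which are those of the lattices $\lambda^{-1}\Lambda_A$ and $\bar\lambda^{-1}\Lambda_A$; if $2$ is inert this means for all $j$.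
\end{enumerate}
\end{theorem}

For example, $\sigma(x;\Lambda_A)=x+O(x^5)$ gives $m_3=-3s_2$, so $P_{A,3}=-3s_2P_{A,1}$ for $D\ge11$. The prime $2$ splits only for $D=7$; there $P_{A,r}(2,j_1)$ and $P_{A,r}(2,j_2)$ are torsion as well, by (2) and Theorem~\ref{thm:main}(2).

\subsection{The method}

Section~\ref{sec:cm} recalls the theory of complex multiplication and reduces Theorems~\ref{thm:main} and~\ref{thm:lattices} to one lattice $\Lambda^{(n)}$ for each conductor $n$. Section~\ref{sec:generating} contains the main idea. Summed over $r$ with weights $x^r/r!$, the integrals \eqref{eq:Fw} form a meromorphic function $\mathcal G(x)$ with the quasi-periodicity of the $n$th power of the Weierstrass sigma function. Its Taylor coefficients at $0$ are integrals of weight $r+2$, while its values at torsion points are integrals of weight $2$. For $n=1,2$ the function can be written down, which proves Theorem~\ref{thm:explicit} and shows by hand how weight $r+2$ reduces to weight $2$. In general $\mathcal G$ lies in a finite-dimensional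 space with a $K$-structure, and Taylor coefficients are linear combinations of torsion values (Section~\ref{sec:interpolation}). The resulting form of weight $2$ is a theta series with coefficients in a large number field. Its periods lie in $V$ provided that its coefficient function is Galois equivariant (Sections~\ref{sec:theta} and~\ref{sec:periods}), and this is checked in Section~\ref{sec:klein}. Then the form defines a morphism from $X(N)$ to $A$, and Shimura's reciprocity law gives the Galois action (Section~\ref{sec:reciprocity}).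

The hypotheses enter as follows. Class number one gives $\Lambda_A=\Omega\mathcal O$ and describes $\mathrm{Gal}(K^{\mathrm{ab}}/K)$ by units of $\hat{\mathcal O}$. The conditions $\mathcal O^\times=\{\pm1\}$ and $\varepsilon(-1)=-1$ single out the unit $u_\sigma$. The parity of $r$ is needed for the definition: for even $r$ the series $\sum_{a\in\mathcal O}a^{r+1}e(\mathrm N(a)z)$ vanishes, and \eqref{eq:hom} with $\alpha=-1$ would force $F=0$. Finally, the level must be prime to $D$ for the lattices to lie in $\mathcal L$.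

\section{Complex multiplication and a first reduction}\label{sec:cm}

\subsection{Galois action on torsion points}

Let $\mathbb A_f$ be the ring of finite adeles of $\mathbb Q$ and $K_f=K\otimes\mathbb A_f$; complex conjugation, $\mathrm N$ and $\operatorname{Tr}$ extend to $K_f$. We have $K/m\mathcal O=K_f/m\hat{\mathcal O}$ for $m\ge1$, and $V/\Lambda_A=\Omega K_f/\Omega\hat{\mathcal O}$; we write $\exp(x)$ also for $x\in\Omega K_f$. For $x\in\mathbb A_f$ let $e_f(x)=e(x')$, where $x'\in\mathbb Q$ and $x-x'\in\hat{\mathbb Z}$; this is a character of $\mathbb A_f$ that agrees with $e$ on $\mathbb Q$. Let $\mathfrak d=\sqrt{-D}\,\mathcal O$, so that $\mathfrak d^{-1}=\{t\in K:\operatorname{Tr}(t\mathcal O)\subset\mathbb Z\}$. We extend $\varepsilon$ to $\hat{\mathcal O}^\times$ through the residue class modulo $\sqrt{-D}$; then $\varepsilon(\bar s)=\varepsilon(s)$, because $\bar s\equiv s$ modulo $\sqrt{-D}$. Put $U=\{u\in\hat{\mathcal O}^\times:\varepsilon(u)=1\}$. As $\varepsilon(-1)=-1$, we have $\hat{\mathcal O}^\times=U\times\{\pm1\}$.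

Let $[\,\cdot\,,K]$ be the Artin map, sending uniformizers to arithmetic Frobenius elements. Since $K_f^\times=K^\times\hat{\mathcal O}^\times$ and $K^\times\cap\hat{\mathcal O}^\times=\{\pm1\}$, it induces isomorphisms $U\cong\hat{\mathcal O}^\times/\{\pm1\}\cong\mathrm{Gal}(K^{\mathrm{ab}}/K)$. For $\sigma\in G$ define $u_\sigma\in U$ by $\sigma|_{K^{\mathrm{ab}}}=[u_\sigma^{-1},K]$; then $\sigma\mapsto u_\sigma$ is a surjective homomorphism $G\to U$. The ring class field $H_n$ is the fixed field in $K^{\mathrm{ab}}$ of $[K^\times\hat{\mathcal O}_n^\times,K]$, where $\hat{\mathcal O}_n=\mathcal O_n\otimes\hat{\mathbb Z}$; in particular $H_1=K$.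

\begin{lemma}\label{lem:cm}
Let $\sigma\in G$.
\begin{enumerate}
\item[(a)] $\exp(x)^\sigma=\exp(u_\sigma x)$ for $x\in\Omega K_f$.
\item[(b)] $\sigma(e_f(x))=e_f(\mathrm N(u_\sigma)x)$ for $x\in\mathbb A_f$.
\item[(c)] $\sigma$ is trivial on $H_n$ if and only if $u_\sigma\in\hat{\mathcal O}_n^\times$.
\item[(d)] Let $\mathfrak p\ne\mathfrak d$ be a prime of $K$, let $\pi$ be the generator of $\mathfrak p$ with $\varepsilon(\pi)=1$, and let $m\ge1$ be prime to $\mathrm N(\pi)$. Then $K(A[m])/K$ is unramified at $\mathfrak p$, and the Frobenius element of $\mathfrak p$ acts on $A[m]$ as $[\pi]$.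
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By the main theorem of complex multiplication \cite[II.8.2, II.9.1--9.2]{Si}, for $s\in\hat{\mathcal O}^\times$ the automorphism $[s,K]$ acts on $V/\Lambda_A$ as multiplication by $\psi_A(s)s^{-1}$, where $\psi_A$ is viewed as a character of the ideles of $K$ that is trivial on $K^\times$, unramified outside $\mathfrak d$, and equal to $x\mapsto x^{-1}$ at infinity. So $\psi_A(s)$ depends only on the component $s_{\mathfrak d}$. Choose $a\in\mathcal O$ so close to $s_{\mathfrak d}$ that $\psi_A(s_{\mathfrak d})=\psi_A(a_{\mathfrak d})$ and $\varepsilon(a)=\varepsilon(s)$. Splitting the principal idele $a$ into its components at infinity, at $\mathfrak d$ and elsewhere gives $1=a^{-1}\cdot\psi_A(a_{\mathfrak d})\cdot\varepsilon(a)a$. Hence $\psi_A(s)=\varepsilon(s)$, which is $1$ for $s=u_\sigma^{-1}$.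

(b) By the Weil pairing, $\sigma$ raises $m$th roots of unity to the power given by the determinant of its action on $A[m]\cong\mathcal O/m\mathcal O$, which is $\mathrm N(u_\sigma)$ modulo $m$.

(c) We have $K^\times\hat{\mathcal O}_n^\times\cap\hat{\mathcal O}^\times=\hat{\mathcal O}_n^\times$, since $K^\times\cap\hat{\mathcal O}^\times=\{\pm1\}\subset\mathcal O_n^\times$.

(d) The local units at $\mathfrak p$ lie in $U$ and are congruent to $1$ modulo $m$, so inertia at $\mathfrak p$ acts trivially on $A[m]$ by (a). Let $x$ be the idele equal to $\pi$ at $\mathfrak p$ and $1$ elsewhere. Then $[x,K]=[x\pi^{-1},K]$ restricts to the Frobenius element, and $(x\pi^{-1})^{-1}\in U$ equals $\pi$ away from $\mathfrak p$.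
\end{proof}

\subsection{Elliptic functions over $K$}\label{ssec:elliptic}

The curve $A$ is $Y^2=4X^3-g_2X-g_3$ with $X=\wp(x)$, $Y=\wp'(x)$, $g_2,g_3\in\mathbb Q$ and $dX/Y=dx$; the endomorphisms $[\alpha]$ are defined over $K$. The group $G$ acts on $\mathbb C(A)$ through coefficients, with $h^\sigma(P^\sigma)=\sigma(h(P))$ and fixed field $K(A)$. Since $\wp$ and $\wp'$ have rational Laurent coefficients, the Laurent expansion of $h^\sigma$ in $x$ at $0$ is obtained from that of $h$ by applying $\sigma$ to the coefficients, and the residue of $h^\sigma dx$ at $P^\sigma$ is the image under $\sigma$ of the residue of $h\,dx$ at $P$. Thus functions in $K(A)$ have Laurent coefficients in $K$, and $h$ lies in $K(A)$ in each of the following two cases, because then $h^\sigma=h$: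
\begin{enumerate}
\item[(R1)] the divisor of $h$ is $G$-stable and the leading Laurent coefficient of $h$ at $0$ lies in $K$;
\item[(R2)] $h$ is odd, its poles are simple, its residues lie in $K$, and conjugate points have the same residue.
\end{enumerate}

The functions $\zeta$ and $\sigma(\,\cdot\,;\Lambda_A)$ are better adapted to complex multiplication after the linear part $s_2l$ of the quasi-period is removed. Put
\[
Z(x)=\zeta(x)-s_2x-\bar x/\nu,\qquad\vartheta(x)=e^{-s_2x^2/2}\sigma(x;\Lambda_A).
\]
The function $Z$ is odd and $\Lambda_A$-periodic. The function $\vartheta$ is odd and entire, $\vartheta(x)=x+O(x^3)$, and its zeros are simple and at $\Lambda_A$. The transformation law of the sigma function becomes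
\begin{equation}\label{eq:vartheta}
\vartheta(x+l)=\chi(l)\,e^{\bar l(x+l/2)/\nu}\,\vartheta(x)\quad(l\in\Lambda_A),\qquad\chi(l)=\begin{cases}1&\text{if }l\in2\Lambda_A,\\-1&\text{otherwise.}\end{cases}
\end{equation}

\begin{lemma}\label{lem:Z}
We have $s_2\in\mathbb Q$, hence $\vartheta\in\mathbb Q[[x]]$. For $x\in V\setminus\Lambda_A$ and $\sigma\in G$, the number $Z(x)$ is algebraic and $\sigma(Z(x))=Z(u_\sigma x)$.
\end{lemma}

\begin{proof}
For $0\ne\alpha\in\mathcal O$ the terms in $\bar x$ cancel in
\[
Z_\alpha(x):=\alpha Z(\alpha x)-\mathrm N(\alpha)Z(x)=\alpha\zeta(\alpha x)-\mathrm N(\alpha)\zeta(x)-s_2\alpha(\alpha-\bar\alpha)x .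
\]
So $Z_\alpha$ is an odd elliptic function with simple poles, of residue $1$ at the nonzero points of $A[\alpha]$ and $1-\mathrm N(\alpha)$ at $0$. By (R2), $Z_\alpha\in K(A)$. As $\zeta(x)=x^{-1}+O(x^3)$, the coefficient of $x$ in $Z_\alpha$ is $-s_2\alpha(\alpha-\bar\alpha)$; taking $\alpha\notin\mathbb Z$ gives $s_2\in K$. Since $g_2,g_3$ are real, $\overline{\Lambda_A}=\Lambda_A$ and $\overline{\zeta(x)}=\zeta(\bar x)$; conjugating $s_2l+\bar l/\nu$ then gives $\bar s_2\bar l+l/\nu=s_2\bar l+l/\nu$, so $s_2$ is real and $s_2\in\mathbb Q$.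

Let $x\in V\setminus\Lambda_A$ and choose an integer $m\ge2$ with $(m-1)x\in\Lambda_A$. Then $mx\equiv x\not\equiv0$, so $Z_m$ is regular at $x$ and $(m-m^2)Z(x)=Z_m(x)$. The same holds for $u_\sigma x$, and $Z_m\in K(A)$, so the claim follows from Lemma~\ref{lem:cm}(a).
\end{proof}

\subsection{Reduction to one lattice of each conductor}

If $\boldsymbol\omega$ is replaced by another admissible basis $\boldsymbol\omega'$ of $\Lambda_A$, the lattices $\Lambda'_j$ are permuted and all values $F(\Lambda)$, for all $r$, are multiplied by the sign $\varepsilon(\omega_2'/\omega_2)$. By \eqref{eq:JF} the theorems do not depend on this choice. \emph{From now on}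
\[
\omega_1=\tfrac{-1+\sqrt{-D}}2\,\Omega,\qquad\omega_2=\sqrt{-D}\,\Omega,\qquad\tau=\frac12+\frac{i}{2\sqrt D}.
\]
This is an admissible basis, since $\omega_2-2\omega_1=\Omega$. We shall use
\begin{equation}\label{eq:tau}
\operatorname{Tr}\tau=1,\qquad\tau\in\mathfrak d^{-1},\qquad\tau-\bar\tau=\frac i{\sqrt D},\qquad\omega_2(\tau-\bar\tau)=-\Omega .
\end{equation}
For $n\ge1$ prime to $D$ let $\Lambda^{(n)}=\mathbb Z\omega_1+\mathbb Z\omega_2/n\in\mathcal L$. The core of the paper is the following special case of Theorem~\ref{thm:lattices}.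

\begin{proposition}\label{prop:core}
Let $n\ge1$ be prime to $D$. Then $F(\Lambda^{(n)})\in A(\overline{\mathbb Q})\otimes\mathbb Q$, and $F(\Lambda^{(n)})^\sigma=F(u_\sigma\Lambda^{(n)})$ for all $\sigma\in G$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:lattices}, assuming Proposition~\ref{prop:core}]
Let $\Lambda\in\mathcal L$ have multiplier ring $\mathcal O_n$. As $\Lambda\otimes\mathbb Z_{(D)}$ is an $\mathcal O$-module, $n$ is prime to $D$. The lattice $\Lambda^{(n)}=n^{-1}\Omega(\mathbb Z\sqrt{-D}+n\mathcal O)$ also has multiplier ring $\mathcal O_n$: at a prime $p\mid n$ the element $\sqrt{-D}$ is a unit, so the completion is $n^{-1}\Omega\sqrt{-D}\,(\mathcal O_n\otimes\mathbb Z_p)$, and at $p\nmid n$ it is $\Omega(\mathcal O\otimes\mathbb Z_p)$. A lattice in a quadratic field is an invertible, hence locally principal, module over its multiplier ring. (If $\beta$ is a root of the primitive integral polynomial $aX^2+bX+c$, the multiplier ring of $\mathbb Z+\mathbb Z\beta$ is $\mathbb Z+\mathbb Za\beta$,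 and this equals $a(\mathbb Z+\mathbb Z\beta)(\mathbb Z+\mathbb Z\bar\beta)$.) So $\Lambda\otimes\hat{\mathbb Z}=x(\Lambda^{(n)}\otimes\hat{\mathbb Z})$ with $x\in K_f^\times=K^\times U$, that is, $\Lambda=\alpha^{-1}u\Lambda^{(n)}$ with $\alpha\in K^\times$, $u\in U$. Comparing at $D$ shows $\alpha\in\mathcal O_{(D)}^\times$. Choose $\rho\in G$ with $u_\rho=u$. By \eqref{eq:hom} and Proposition~\ref{prop:core}, $F(\Lambda)=\varepsilon(\alpha)\alpha^rF(\Lambda^{(n)})^\rho$ is algebraic. The action of $G$ on $A(\overline{\mathbb Q})\otimes\mathbb Q$ is $K$-linear, so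
\[
F(\Lambda)^\sigma=\varepsilon(\alpha)\alpha^rF(u_\sigma u\Lambda^{(n)})=F(\alpha^{-1}u_\sigma u\Lambda^{(n)})=F(u_\sigma\Lambda).
\]
If $\sigma$ is trivial on $H_n$, then $u_\sigma\in\hat{\mathcal O}_n^\times$ and $u_\sigma\Lambda=\Lambda$, so $\sigma$ fixes $F(\Lambda)$. Let $P\in A(\mathbb C)$ represent $F(\Lambda)$. A multiple of $P$ is algebraic, hence so is $P$. Its finitely many conjugates over $H_n$ differ from $P$ by torsion points, and an integer $m\ge1$ that kills these satisfies $mP\in A(H_n)$.
\end{proof}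

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:lattices}]
We use \eqref{eq:JF}. The multiplier ring of $\Lambda'_j$ contains $\ell\mathcal O$, so it is $\mathcal O$ or $\mathcal O_\ell$, and $P_{A,r}(\ell,j)\in A(H_\ell)\otimes\mathbb Q$. Also $P_{A,r}\in A(K)\otimes\mathbb Q$.

Multiplication by $\ell/\Omega$ identifies $A[\ell]=\ell^{-1}\Lambda_A/\Lambda_A$ with $\mathcal O/\ell\mathcal O$, and $j\mapsto\Lambda'_j/\Lambda_A$ is a bijection onto the set of $\mathbb F_\ell$-lines. Passing from $\Lambda'_j$ to $u\Lambda'_j$ multiplies the line by $u$. The map $U\to(\mathcal O/\ell\mathcal O)^\times$ is onto, because $\ell\ne D$ leaves the component at $\mathfrak d$ free. Hence the elements $u_\sigma$ permute transitively the set $\mathcal U$ of lines spanned by a unit of $\mathcal O/\ell\mathcal O$, and by Theorem~\ref{thm:lattices} the group $\mathrm{Gal}(H_\ell/K)$ permutes transitively the points $P_{A,r}(\ell,j)$, $j\in\mathcal U$. Note that $\infty\in\mathcal U$: the line of $\Lambda'_\infty=\Lambda^{(\ell)}$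 is spanned by $\sqrt{-D}$.

If $\ell$ is inert, $\mathcal O/\ell\mathcal O$ is a field and $\mathcal U$ consists of all lines; this is (1). If $\ell=\lambda\bar\lambda$ splits, then $\mathcal O/\ell\mathcal O\cong\mathbb F_\ell\times\mathbb F_\ell$, and the nonunits form the two lines $\bar\lambda\mathcal O/\ell\mathcal O$ and $\lambda\mathcal O/\ell\mathcal O$. Their lattices are $\lambda^{-1}\Lambda_A$ and $\bar\lambda^{-1}\Lambda_A$; let $j_1,j_2$ be their indices. Then \eqref{eq:hom} gives the two formulas in (2), and $\mathcal U$ is the complement of $\{j_1,j_2\}$.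
\end{proof}

It remains to prove Lemma~\ref{lem:basis}, Proposition~\ref{prop:core} and Theorem~\ref{thm:explicit}. \emph{From now on $n\ge1$ is a fixed integer prime to $D$}; the objects $\theta_{k,\varphi}$, $I_r$, $\mathcal G_\varphi$, $\rho_b$ below depend on it.

\section{The generating series}\label{sec:generating}

\subsection{Theta integrals and their generating series}

Galois conjugation will replace $\theta_{D,r}(nz)$ by its transforms under $SL_2(\mathbb Z)$, and these are theta series over cosets. So we allow coefficients from the start. Let $\mathcal S$ be the space of locally constant, compactly supported functions $\varphi\colon K_f\to\mathbb C$. Such a $\varphi$ is determined by its restriction to $K$, which is supported in $m^{-1}\mathcal O$ and periodic under $m\mathcal O$ for some $m\ge1$. Let $\mathbf 1_{\mathcal O}$ be the characteristic function of $\hat{\mathcal O}$. For $k\ge0$ put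
\[
\theta_{k,\varphi}(z)=\sum_{a\in K}\varphi(a)\,a^k\,e(n\mathrm N(a)z)\qquad(0^0=1),
\]
so that $\theta_{D,r}(nz)=\frac12\theta_{r+1,\mathbf 1_{\mathcal O}}(z)$. For any integer $r\ge0$ and any positively oriented basis $\mathbf w$ let
\[
I_r(\varphi;\mathbf w)=\frac{(2\pi in)^{r+1}}{w_2^r(\tau_{\mathbf w}-\bar\tau_{\mathbf w})^r}\int_{i\infty}^{\tau_{\mathbf w}}(z-\bar\tau_{\mathbf w})^r\,\theta_{r+1,\varphi}(z)\,dz,\qquad I_r(\varphi)=I_r(\varphi;\boldsymbol\omega).
\]
For odd $r$, substituting $nz$ for $z$ in \eqref{eq:Fw} gives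
\begin{equation}\label{eq:FI}
F(w_1,w_2/n)=\tfrac12I_r(\mathbf 1_{\mathcal O};\mathbf w),\qquad\text{in particular}\qquad F(\Lambda^{(n)})=\tfrac12\varepsilon(n)\,I_r(\mathbf 1_{\mathcal O})\bmod V.
\end{equation}
By \eqref{eq:tau} the factor in front of the integral in $I_r(\varphi)$ is $(2\pi in)^{r+1}(-\Omega)^{-r}$. The term of $I_r(\varphi)$ indexed by $a$ contains $\big(2\pi ina(z-\bar\tau)\big)^r$, which suggests summing over $r$ with weights $1/r!$: the integrand becomes an exponential and can be integrated. Define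
\[
\mathcal G_\varphi(x)=\sum_{a\in K}\varphi(a)\,\frac{e\big(n\mathrm N(a)\tau+n(\tau-\bar\tau)aw\big)}{w+\bar a},\qquad w=-\frac x\Omega .
\]
The numerators are bounded by $e^{-\pi n|a|^2/\sqrt D+C|a|}$ on compact sets, so $\mathcal G_\varphi$ is meromorphic on $\mathbb C$. Its poles are simple and lie exactly at the points $x=\Omega\bar a$ with $\varphi(a)\ne0$.

\begin{lemma}\label{lem:taylor}
Near $x=0$ we have $\mathcal G_\varphi(x)=-\Omega\,\varphi(0)/x+\sum_{r\ge0}I_r(\varphi)\,x^r/r!$.
\end{lemma}

\begin{proof}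
The term $a=0$ is $\varphi(0)/w$. Let $|w|\le\frac14|a|$ for all nonzero $a\in K$ in the support of $\varphi$. As $(-\Omega)^{-r}x^r=w^r$, the contribution of such an $a$ to $\sum_rI_r(\varphi)x^r/r!$ is $\varphi(a)$ times
\[
\sum_{r\ge0}\frac{w^r}{r!}(2\pi ina)^{r+1}\int_{i\infty}^\tau(z-\bar\tau)^re(n\mathrm N(a)z)\,dz=\int_{i\infty}^\tau2\pi ina\;e\big(na(w+\bar a)z-naw\bar\tau\big)\,dz,
\]
and the last integral is $e(n\mathrm N(a)\tau+n(\tau-\bar\tau)aw)/(w+\bar a)$. To justify the interchanges let $y_0=\operatorname{Im}\tau$ and $z=\tau+iy$, so $|z-\bar\tau|=2y_0+y$. The sum over $r$ of the absolute values of the integrands is at most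
\[
2\pi n|a|\,e^{2\pi n|a||w|(2y_0+y)}e^{-2\pi n|a|^2(y_0+y)}\le2\pi n|a|\,e^{-2\pi n|a|^2(y_0/2+3y/4)},
\]
which is integrable in $y$ and then summable in $a$.
\end{proof}

The poles of $\mathcal G_\varphi$ lie in $V$, so we translate by elements of $V$. For $b\in K_f$ put $x_b=-\Omega\bar b$ and define $\rho_b\colon\mathcal S\to\mathcal S$ by
\[
(\rho_b\varphi)(a)=\varphi(a-b)\,e_f\big(-n\operatorname{Tr}(\tau b\bar a)\big).
\]

\begin{lemma}\label{lem:translate}
For $b\in K$,
\[
\mathcal G_\varphi(x+x_b)=e^{n\bar x_bx/\nu}\,e(n\bar\tau\mathrm N(b))\,\mathcal G_{\rho_b\varphi}(x),\qquad e(\bar\tau\mathrm N(b))=e\big(\tfrac12\mathrm N(b)\big)\,e^{|x_b|^2/2\nu}.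
\]
\end{lemma}

\begin{proof}
Translating $x$ by $x_b$ replaces $w$ by $w+\bar b$. Put $a=a'-b$ in the sum. The denominator becomes $w+\bar a'$, and expanding gives
\[
\mathrm N(a'-b)\tau+(\tau-\bar\tau)(a'-b)(w+\bar b)=\mathrm N(a')\tau+(\tau-\bar\tau)a'w-\operatorname{Tr}(\tau b\bar a')-(\tau-\bar\tau)bw+\bar\tau\mathrm N(b).
\]
The first three terms build $\mathcal G_{\rho_b\varphi}$. For $b,b'\in K$ we have
\begin{equation}\label{eq:pairing}
\bar x_{b'}x_b/\nu=\tfrac{2\pi}{\sqrt D}\,b'\bar b=-2\pi i(\tau-\bar\tau)\,b'\bar b,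
\end{equation}
and in the same way $\bar x_bx/\nu=-2\pi i(\tau-\bar\tau)bw$. This identifies the first factor. The second formula follows from $\bar\tau=\frac12-\frac i{2\sqrt D}$ and $|x_b|^2/2\nu=\pi\mathrm N(b)/\sqrt D$.
\end{proof}

Two consequences carry the proof. First, let
\[
\mathcal S^{\mathcal O}=\{\varphi\in\mathcal S:\rho_b\varphi=\varphi\text{ for all }b\in\hat{\mathcal O}\}.
\]
It contains $\mathbf 1_{\mathcal O}$, because $\tau\in\mathfrak d^{-1}$. For $\varphi\in\mathcal S^{\mathcal O}$, $b\in\mathcal O$ and $l=x_b\in\Lambda_A$, Lemma~\ref{lem:translate} reads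
\begin{equation}\label{eq:quasi}
\mathcal G_\varphi(x+l)=(-1)^{n\mathrm N(b)}\,e^{n\bar l(x+l/2)/\nu}\,\mathcal G_\varphi(x).
\end{equation}
Up to sign this is the transformation law \eqref{eq:vartheta} of $\vartheta^n$. Second, define
\[
\mathfrak k(b)=\vartheta(x_b)\,e(-\bar\tau\mathrm N(b))\in\mathbb C^\times\qquad(b\in K\setminus\mathcal O).
\]
If $\varphi(-b)=0$, then $(\rho_b\varphi)(0)=0$, so $\mathcal G_{\rho_b\varphi}(0)=I_0(\rho_b\varphi)$ by Lemma~\ref{lem:taylor}, and Lemma~\ref{lem:translate} at $x=0$ gives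
\begin{equation}\label{eq:value}
\frac{\mathcal G_\varphi(x_b)}{\vartheta(x_b)^n}=\mathfrak k(b)^{-n}\,I_0(\rho_b\varphi).
\end{equation}
So $\mathcal G_\varphi/\vartheta^n$ is elliptic up to signs, its expansion at $0$ carries the integrals of weight $r+2$, and its values at torsion points are integrals of weight $2$.

\subsection{Levels one and two by hand}\label{ssec:hand}

Let $\mathcal G=\mathcal G_{\mathbf 1_{\mathcal O}}$. It is odd (replace $a$ by $-a$), its poles are simple and exactly at $\Lambda_A$, and $\mathcal G(x)\sim-\Omega/x$ at $0$. By \eqref{eq:FI} and Lemma~\ref{lem:taylor}, $F(\Lambda^{(n)})$ is the class of $\frac12\varepsilon(n)\,r!$ times the coefficient of $x^r$ in $\mathcal G$. In particular $F(\Lambda^{(n)})=0$ in $\mathbb C/V$ for all odd $r$ as soon as $\mathcal G/\Omega\in K((x))$.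

\begin{proof}[Proof of Theorem~\ref{thm:explicit}, assuming Lemma~\ref{lem:basis} and Theorem~\ref{thm:lattices}]
The $m_r$ are rational by Lemma~\ref{lem:Z}, and $m_1=1$.

(3) Let $n=2$. The signs in \eqref{eq:quasi} and in the law for $\vartheta^2$ are trivial, so $\mathcal G/\vartheta^2$ is elliptic for $\Lambda_A$. It is odd, and its only pole is at $0$, with leading term $-\Omega x^{-3}$. The functions with at most a triple pole at $0$ are spanned by $1,\wp,\wp'$, and $\wp'\sim-2x^{-3}$; hence $\mathcal G=\frac12\Omega\,\vartheta^2\wp'$. So $F(\Lambda^{(2)})=0$, that is, $P_{A,r}(2,\infty)$ is torsion. By the proof of Theorem~\ref{thm:main}, the points named in (3) are those with $j\in\mathcal U$, and they are Galois conjugates of $P_{A,r}(2,\infty)$ in $A(H_2)\otimes\mathbb Q$.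

(2) Let $n=1$, $D=7$, and $2=\lambda\bar\lambda$. Let $b\in\mathcal O\setminus2\mathcal O$ and $l=x_b$. Taking $x=-l/2$ in \eqref{eq:quasi} and using oddness gives $\mathcal G(l/2)=-(-1)^{\mathrm N(b)}\mathcal G(l/2)$, so $\mathcal G(l/2)=0$ when $\mathrm N(b)$ is even. This happens for $b=\lambda$ and $b=\bar\lambda$, and the points $\exp(l/2)$ are the nonzero points of $A[\lambda]$ and $A[\bar\lambda]$. They are distinct points of order $2$, and each is fixed by $G$, so the values $e_1,e_2$ of $\wp$ there lie in $K$. The function $\mathcal G^2/\vartheta^2$ is elliptic for $\Lambda_A$, has its only pole at $0$ with leading term $\Omega^2x^{-4}$, and has at least double zeros at the two points. So it has the divisor of $(\wp-e_1)(\wp-e_2)$, and $(\mathcal G/\Omega)^2=\vartheta^2(\wp-e_1)(\wp-e_2)\in K((x))$ with leading term $x^{-2}$. Its square roots lie in $K((x))$, so $J_r\in V$.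

(1) Let $n=1$ and $D\ge11$. Then $D\equiv3\pmod8$ and $2$ is inert, so $\mathrm N(b)$ is even exactly when $b\in2\mathcal O$, that is, $(-1)^{\mathrm N(b)}=\chi(x_b)$. Thus $\mathcal G/\vartheta$ is elliptic for $\Lambda_A$, with its only pole at $0$, even, with leading term $-\Omega x^{-2}$. Therefore
\begin{equation}\label{eq:C}
\mathcal G=-\Omega\,\vartheta\cdot(\wp+C)\qquad\text{for some }C\in\mathbb C .
\end{equation}
As $\vartheta\wp\in\mathbb Q((x))$, we get $J_r\equiv-\frac12\Omega Cm_r\pmod V$ for all odd $r$, so $J_r\equiv m_rJ_1$. The points lie in $A(K)\otimes\mathbb Q$ by Theorem~\ref{thm:lattices}.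
\end{proof}

In cases (2) and (3) the shape of $\mathcal G$ determines it. Case (1) is the smallest one in which something is left to prove: one unknown constant $C$ remains, and $\exp(\Omega C)$ must be shown to be algebraic. Here the passage to weight $2$ can be done by hand. Let $q\ge2$ be an integer and let $b$ run over representatives of the nonzero classes in $q^{-1}\mathcal O/\mathcal O$, so that $\exp(x_b)$ runs over $A[q]\setminus0$. By \eqref{eq:value} and \eqref{eq:C},
\[
-\Omega\big(\wp(x_b)+C\big)=\mathfrak k(b)^{-1}I_0(\rho_b\mathbf 1_{\mathcal O}).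
\]
A single such equation involves $\Omega\wp(x_b)$, which lies in $V$ only if $\wp(x_b)\in K$. Summing over all $b$ removes this term: comparing constant terms at $x=0$ in $\sum_{t\in A[q]}\wp(x+t)=q^2\wp(qx)$ gives $\sum_b\wp(x_b)=0$. Hence
\[
J_r\equiv I_0(c)=2\pi i\int_{i\infty}^\tau\theta_{1,c}(z)\,dz\pmod V,\qquad c=\frac{m_r}{2(q^2-1)}\sum_b\mathfrak k(b)^{-1}\rho_b\mathbf 1_{\mathcal O}.
\]
The integral of weight $r+2$ has become an integral of weight $2$. To conclude as in the first paragraph of the introduction, we need to know that $\theta_{1,c}$ is a cusp form and that its periods lie in $V=K\Omega$, although the values of $c$ are not in $K$. The symmetry of the sum over all $b$ is what makes this true. To find the Galois action we also need a formula of this kind for the transforms of $\mathbf 1_{\mathcal O}$ under $SL_2(\mathbb Z)$, with the same coefficients. The remaining sections carry this out for arbitrary $n$.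

\section{Theta series and Heisenberg operators}\label{sec:theta}

For $L=m\mathcal O$, $m\ge1$, let $L^*=(nm)^{-1}\mathfrak d^{-1}$ be the dual lattice for the pairing $n\operatorname{Tr}(a\bar b)$, and let $\mathcal S[L]\subset\mathcal S$ be the finite-dimensional space of $L$-periodic functions supported on $L^*$. These spaces grow with $m$ under divisibility, and their union is $\mathcal S$. Let $da$ be the Haar measure on $K_f$ that gives $\hat{\mathcal O}$ volume $1$, and let $T=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, $S=\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$.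

\begin{proposition}\label{prop:weil}
There is a right action of $SL_2(\mathbb Z)$ on $\mathcal S$ with $\theta_{k,\varphi}|_{k+1}\gamma=\theta_{k,\varphi\gamma}$ for all $k\ge0$. It is given by
\[
(\varphi T)(a)=\varphi(a)\,e_f(n\mathrm N(a)),\qquad(\varphi S)(t)=-\frac{\sqrt{-D}}{nD}\int_{K_f}\varphi(a)\,e_f\big(-n\operatorname{Tr}(a\bar t)\big)\,da .
\]
Each $\mathcal S[L]$ is stable, and some principal congruence subgroup $\Gamma(N)$ acts trivially on it; so the action extends to $SL_2(\hat{\mathbb Z})$. For $k\ge1$, $\theta_{k,\varphi}$ is a cusp form of weight $k+1$ on some $\Gamma(N)$.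
\end{proposition}

\begin{proof}
The formula for $T$ is read off from $\theta_{k,\varphi}(z+1)$. For $S$ we need the Fourier transform, for $z\in\mathbb H$ and $t\in\mathbb C$,
\begin{equation}\label{eq:gauss}
\int_{\mathbb C}\xi^k\,e(n|\xi|^2z)\,e\big(-n(\xi\bar t+\bar\xi t)\big)\,d^2\xi=\frac i{2nz^{k+1}}\,t^k\,e(-n|t|^2/z).
\end{equation}
For $z=iy$ and $k=0$ the right side is $\frac1{2ny}e^{-2\pi n|t|^2/y}$, and this is the Gaussian integral. Applying $-\frac1{2\pi in}\partial_{\bar t}$ multiplies the integrand by $\xi$ and the right side by $t/iy$; this gives all $k$, and both sides are holomorphic in $z$.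

Let $\varphi$ be periodic under $L=m\mathcal O$, a lattice of covolume $m^2\sqrt D/2$. Let $f(\xi)=\xi^ke(n|\xi|^2z)$, with transform $\hat f(t)$ given by \eqref{eq:gauss}. Poisson summation on each coset $a_0+L$ gives
\[
\theta_{k,\varphi}(z)=\sum_{t\in L^*}\hat f(t)\,\frac2{m^2\sqrt D}\sum_{a_0\in K/L}\varphi(a_0)e(n\operatorname{Tr}(a_0\bar t))=\sum_{t\in K}\hat f(t)\,\frac2{\sqrt D}\int_{K_f}\varphi(a)e_f(n\operatorname{Tr}(a\bar t))\,da,
\]
since each coset has volume $m^{-2}$ and the integral vanishes for $t\notin L^*$. Thus $\theta_{k,\varphi}(z)=z^{-k-1}\theta_{k,\varphi'}(-1/z)$ with $\varphi'(t)=\frac i{n\sqrt D}\int\varphi(a)e_f(n\operatorname{Tr}(a\bar t))\,da$. Replacing $z$ by $-1/z$ gives $\theta_{k,\varphi}|_{k+1}S=(-1)^{k+1}\theta_{k,\varphi'}=\theta_{k,\varphi''}$ with $\varphi''(t)=-\varphi'(-t)$, which is the stated formula.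

The family $(\theta_{k,\varphi})_{k\ge0}$ determines $\varphi$: for each $x\in\mathbb Q$, the sums $\sum_{\mathrm N(a)=x}\varphi(a)a^k$, $k\ge0$, run over a finite set and determine $\varphi$ on it by the Vandermonde determinant. Hence a word in $S,T$ and their inverses acts on $\mathcal S$ in a way that depends only on its value in $SL_2(\mathbb Z)$. The space $\mathcal S[L]$ is stable under $T$ because $n\mathrm N(a+l)-n\mathrm N(a)\in\mathbb Z$ for $a\in L^*$, $l\in L$, and under $S$ because the Fourier transform exchanges periodicity under $L$ and support in $L^*$.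

The form $Q=n\mathrm N$ makes $L$ a positive definite even lattice of rank $2$. Let $N_L$ be its level; then $N_LQ(L^*)\subset\mathbb Z$ and $N_LL^*\subset L$. The classical transformation law of Schoeneberg (see \cite[\S4.9]{Mi}) states that for $h\in L^*$, $k\ge0$ and $\gamma=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\Gamma_0(N_L)$,
\[
\theta_{k,\mathbf 1_{h+L}}|_{k+1}\gamma=\chi_L(d)\,e(ab\,Q(h))\,\theta_{k,\mathbf 1_{ah+L}},
\]
with $\chi_L$ a Dirichlet character modulo $N_L$. So $\Gamma(N_L)$ acts trivially on $\mathcal S[L]$, and the action extends because $SL_2(\mathbb Z)\to SL_2(\mathbb Z/N\mathbb Z)$ is onto. For $k\ge1$ no $\theta_{k,\varphi\gamma}$ has a constant term, so $\theta_{k,\varphi}$ vanishes at all cusps.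
\end{proof}

We need to know how $\rho_b$ moves past $SL_2(\hat{\mathbb Z})$. The operator $\rho_b$ is a translation followed by multiplication by a character, and the group permutes such operators. For $t,b\in K_f$ let
\[
\big(W(t,b)\varphi\big)(a)=e_f\big(\tfrac n2\operatorname{Tr}(t\bar b)\big)\,\varphi(a-b)\,e_f\big(-n\operatorname{Tr}(t\bar a)\big).
\]
The scalar in front is chosen so that no further scalar appears in the next lemma.

\begin{lemma}\label{lem:heisenberg}
For $\gamma\in SL_2(\hat{\mathbb Z})$, $t,b\in K_f$ and $\varphi\in\mathcal S$,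
\[
\big(W(t,b)\varphi\big)\gamma=W(t',b')(\varphi\gamma),\qquad\binom{t'}{b'}=\gamma^{-1}\binom tb .
\]
\end{lemma}

\begin{proof}
For $\gamma=T$, use $\mathrm N(a)=\mathrm N(a-b)+\operatorname{Tr}(b\bar a)-\mathrm N(b)$:
\[
\big((W(t,b)\varphi)T\big)(a)=e_f\big(\tfrac n2\operatorname{Tr}(t\bar b)-n\mathrm N(b)\big)\,(\varphi T)(a-b)\,e_f\big(-n\operatorname{Tr}((t-b)\bar a)\big),
\]
and $\frac n2\operatorname{Tr}(t\bar b)-n\mathrm N(b)=\frac n2\operatorname{Tr}((t-b)\bar b)$; so $(t',b')=(t-b,b)$. For $\gamma=S$, substitute $a+b$ for $a$ in the integral: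
\[
\big((W(t,b)\varphi)S\big)(v)=e_f\big(\tfrac n2\operatorname{Tr}(t\bar b)-n\operatorname{Tr}(b\bar t)\big)\,(\varphi S)(v+t)\,e_f\big(-n\operatorname{Tr}(b\bar v)\big),
\]
and the scalar is $e_f(\frac n2\operatorname{Tr}(b\,\overline{(-t)}))$; so $(t',b')=(b,-t)$. Both agree with $\gamma^{-1}\binom tb$. The formula passes to products and inverses, so it holds on $SL_2(\mathbb Z)$. For fixed $\varphi,t,b$ both sides are locally constant in $\gamma\in SL_2(\hat{\mathbb Z})$: the functions $\varphi\gamma$ and $(W(t,b)\varphi)\gamma$ depend only on $\gamma$ modulo some $N$, and for each of the finitely many $\varphi_1=\varphi\gamma$ the map $(t',b')\mapsto W(t',b')\varphi_1$ is locally constant, because $\varphi_1$ is periodic and compactly supported. As $SL_2(\mathbb Z)$ is dense, the lemma follows.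
\end{proof}

Since $\operatorname{Tr}\tau=1$, we have
\begin{equation}\label{eq:rhoW}
\rho_b=e_f\big(-\tfrac n2\mathrm N(b)\big)\,W(\tau b,b).
\end{equation}
So $\rho_b$ belongs to the vector $b\binom\tau1$, an eigenvector of the matrices that occur in the reciprocity law at $\tau$. Composing two operators gives $\rho_{b+b'}=e_f(-n\operatorname{Tr}(\tau b'\bar b))\rho_b\rho_{b'}$, hence
\begin{equation}\label{eq:rhoshift}
\rho_{b+b'}\varphi=e_f\big(-n\operatorname{Tr}(\tau b'\bar b)\big)\,\rho_b\varphi\qquad(\varphi\in\mathcal S^{\mathcal O},\ b\in K_f,\ b'\in\hat{\mathcal O}).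
\end{equation}

\section{Periods}\label{sec:periods}

By a Mellin transform, the periods of $\theta_{k,\varphi}$ between cusps are values of Dirichlet series $\sum\varphi(a)a^k\mathrm N(a)^{-s}$ at integers $1\le s\le k$. Grouped by cosets, these are values at torsion points of real-analytic functions on $A(\mathbb C)$. We first express those functions through $Z$, $\wp$ and $\wp'$.

\subsection{Eisenstein--Kronecker series at torsion points}

For $m\ge1$, $x\in\mathbb C$ and $\operatorname{Re}s$ large put $\mathcal K_m(x,s)=\sum_{\xi\in x+\Lambda_A,\ \xi\ne0}\bar\xi^{\,m}|\xi|^{-2s}$, and for $m\ge0$, $y>0$ put $\Theta_m(y,x)=\sum_{\xi\in x+\Lambda_A}\bar\xi^{\,m}e^{-y|\xi|^2/\nu}$. Then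
\begin{equation}\label{eq:mellinK}
\Gamma(s)\,\nu^s\,\mathcal K_m(x,s)=\int_0^\infty\Theta_m(y,x)\,y^{s-1}\,dy\qquad(m\ge1).
\end{equation}
Poisson summation, with the complex conjugate of \eqref{eq:gauss} (for $1$ in place of $n$ and $z=iy/2\pi\nu$), gives
\[
\Theta_m(y,x)=\frac1y\sum_{t\in\Lambda_A^\vee}\Big(\frac{2\pi i\nu\bar t}y\Big)^me^{-4\pi^2\nu|t|^2/y}\,e(-x\bar t-\bar xt),
\]
where $\Lambda_A^\vee$ is the dual lattice for the pairing $x\bar t+\bar xt$. For $m\ge1$ the term $t=0$ vanishes, so $\Theta_m$ and all its derivatives in $x,\bar x$ decay exponentially as $y\to0$, uniformly in $x$; and $y\Theta_0(y,x)\to1$. As $y\to\infty$ they decay exponentially, locally uniformly in $x\notin\Lambda_A$. We draw three consequences.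
\begin{enumerate}
\item[(K1)] For $m\ge1$, $\mathcal K_m(x,s)$ is entire in $s$ for every $x$ and smooth in $x\notin\Lambda_A$. There,
\[
\partial_x\mathcal K_m(x,s)=-s\,\mathcal K_{m+1}(x,s+1),\qquad\partial_{\bar x}\mathcal K_{m+1}(x,s)=(m+1-s)\,\mathcal K_m(x,s),
\]
since both sides are entire in $s$ and agree termwise for large $\operatorname{Re}s$.
\item[(K2)] $\partial_{\bar x}\mathcal K_1(x,1)=-1/\nu$ off $\Lambda_A$. Indeed $\partial_{\bar x}\Theta_1=\partial_y(y\Theta_0)$, whose integral over $(0,\infty)$ is $-1$.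
\item[(K3)] For $m\geq1$ and $\operatorname{Re}s>0$, the function $\mathcal K_m^*(x,s)=\mathcal K_m(x,s)-\bar x^m|x|^{-2s}$ extends smoothly to a neighborhood of $x=0$, with $\mathcal K^*_m(0,s)=\mathcal K_m(0,s)$. Indeed $\Gamma(s)\nu^s\mathcal K_m^*(x,s)$ equals
\[
\int_1^\infty\big(\Theta_m-\bar x^me^{-y|x|^2/\nu}\big)y^{s-1}dy+\int_0^1\Theta_m\,y^{s-1}dy-\int_0^1\bar x^me^{-y|x|^2/\nu}y^{s-1}dy .
\]
The first identity in (K1) holds for $\mathcal K^*$ off $0$, hence at $0$ by continuity.
\end{enumerate}
For $l\ge0$, $k\ge1$ put $E_{l,k}(x)=\nu^{-l}\mathcal K_{l+k}(x,k)$, the regularized value of $\nu^{-l}\sum\bar\xi^{\,l}\xi^{-k}$. It is a function on $\mathbb C/\Lambda_A$.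

\begin{lemma}\label{lem:EK}
For $x\in V/\Lambda_A$ and $\sigma\in G$, the number $E_{l,k}(x)$ is algebraic and $\sigma(E_{l,k}(x))=E_{l,k}(u_\sigma x)$.
\end{lemma}

\begin{proof}
We identify the $E_{l,1}$ with the coefficients of a generating function built from $\vartheta$. Let
\[
\kappa(x,w)=e^{-\bar xw/\nu}\,\frac{\vartheta(x+w)}{\vartheta(x)\vartheta(w)}=\frac1w+\sum_{l\ge0}\kappa_l(x)\,w^l\qquad(x\notin\Lambda_A).
\]
By \eqref{eq:vartheta} it is $\Lambda_A$-periodic in $x$, and $\partial_{\bar x}\kappa=-w\kappa/\nu$ gives $\partial_{\bar x}\kappa_l=-\kappa_{l-1}/\nu$ with $\kappa_{-1}=1$. The power series $xw\,\vartheta(x+w)/(\vartheta(x)\vartheta(w))-x-w$ vanishes on $x=0$ and on $w=0$, so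
\[
\frac{\vartheta(x+w)}{\vartheta(x)\vartheta(w)}=\frac1x+\frac1w+\sum_{i,j\ge0}b_{ij}x^iw^j,\qquad b_{ij}\in\mathbb Q .
\]
Hence $\kappa_l^*=\kappa_l-\frac{(-\bar x/\nu)^l}{l!\,x}$, which is the coefficient of $w^l$ in $e^{-\bar xw/\nu}\big(\frac1w+\sum b_{ij}x^iw^j\big)$, is smooth near $0$.

Put $\delta_l=\frac{(-1)^l}{l!}E_{l,1}-\kappa_l$. By (K3) the two singular terms at $0$ cancel, so $\delta_l$ is a smooth function on the torus $\mathbb C/\Lambda_A$. By (K1) and (K2), $\partial_{\bar x}\delta_0=0$ and $\partial_{\bar x}\delta_l=-\delta_{l-1}/\nu$ for $l\ge1$. Each $\delta_l=-\nu\,\partial_{\bar x}\delta_{l+1}$ has integral $0$ over the torus. By induction on $l$, $\delta_l$ is holomorphic, hence constant, hence $0$. With (K1) we obtain, off $\Lambda_A$,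
\begin{equation}\label{eq:Ekappa}
E_{l,k}=\frac{(-1)^{l+k-1}\,l!}{(k-1)!}\,\partial_x^{k-1}\kappa_l .
\end{equation}
Taylor expansion of $\log\sigma(x+w;\Lambda_A)$ in $w$ gives
\[
\kappa(x,w)=\frac1{\sigma(w;\Lambda_A)}\exp\Big(Z(x)w-\sum_{j\ge2}\wp^{(j-2)}(x)\frac{w^j}{j!}\Big),
\]
where $\exp$ is the exponential function. So $\kappa_l\in\mathbb Q[Z,\wp,\wp']$, and this ring is stable under $\partial_x$ because $\partial_xZ=-\wp-s_2$. For $x\ne0$ in $V/\Lambda_A$ the lemma now follows from Lemmas~\ref{lem:cm}(a) and~\ref{lem:Z}. For $x=0$, (K3) shows that \eqref{eq:Ekappa} holds at $0$ with $\kappa_l^*$ in place of $\kappa_l$. This gives $E_{l,k}(0)=(-1)^{l+k-1}\,l!\,b_{k-1,l}\in\mathbb Q$.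
\end{proof}

\subsection{Equivariant functions}

Call $\varphi\in\mathcal S$ \emph{equivariant} if its values are algebraic and
\[
\sigma(\varphi(a))=\varphi(\bar u_\sigma a)\qquad(\sigma\in G,\ a\in K_f).
\]
The conjugate $\bar u_\sigma$ appears because $a$ corresponds to the point $\Omega\bar a$. The function $\mathbf 1_{\mathcal O}$ is equivariant. If $\varphi$ is equivariant, so is $\varphi\gamma$ for $\gamma\in SL_2(\mathbb Z)$. It suffices to treat $T$ and $S$, since $S^{-1}=S^3$ and $T^{-1}$ is like $T$ with $-n$ for $n$. With $u=u_\sigma$, Lemma~\ref{lem:cm}(b) gives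
\[
\sigma\big(e_f(n\mathrm N(a))\big)=e_f(n\mathrm N(\bar ua)),\qquad\sigma\big(e_f(-n\operatorname{Tr}(a\bar t))\big)=e_f\big(-n\operatorname{Tr}(\bar ua\cdot\overline{\bar ut})\big).
\]
The integral defining $\varphi S$ is a finite sum with rational weights, multiplication by $\bar u$ preserves $da$, and the constant in front lies in $K$.

\begin{proposition}\label{prop:periods}
Let $\varphi$ be equivariant, $k\ge1$, $0\le j\le k-1$ and $p_1,p_2\in\mathbf P_1(\mathbb Q)$. Then
\[
(2\pi i)^k\int_{p_1}^{p_2}z^j\,\theta_{k,\varphi}(z)\,dz\in K\Omega^k .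
\]
\end{proposition}

\begin{proof}
Join two cusps by an edge if they are $\gamma\infty$ and $\gamma0$ for some $\gamma\in SL_2(\mathbb Z)$. The connected component of $\infty$ is stable under $T$, which fixes $\infty$, and under $S$, which sends $\infty$ to its neighbor $0$; so the graph is connected. We may thus take $p_1=\gamma\infty$, $p_2=\gamma0$. Substituting $\gamma z$ for $z$ replaces $z^j$ by the integral polynomial $(az+b)^j(cz+d)^{k-1-j}$ of degree at most $k-1$, and $\varphi$ by the equivariant function $\varphi\gamma$. So we may take $p_1=i\infty$, $p_2=0$.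

Put $l=k-1-j$. As $\theta_{k,\varphi}$ is a cusp form, $\int_0^\infty\theta_{k,\varphi}(iy)y^{j+s}dy$ is entire in $s$; for large $\operatorname{Re}s$ it equals $\Gamma(j+1+s)(2\pi n)^{-j-1-s}\sum_{a\ne0}\varphi(a)a^k|a|^{-2(j+1+s)}$. Let $\varphi$ be $m\mathcal O$-periodic. On the coset $a_0+m\mathcal O$ write $\bar a=m\xi/\Omega$ with $\xi\in\Omega\bar a_0/m+\Lambda_A$; the sum over the coset continues to $s=0$ with value
\[
m^{l-j-1}\,\Omega^{j+1}\bar\Omega^{-l}\,\mathcal K_k(\Omega\bar a_0/m,\,j+1)=m^{l-j-1}\,\Omega^{j+1}\bar\Omega^{-l}\nu^l\,E_{l,j+1}(\Omega\bar a_0/m).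
\]
Now $-(2\pi i)^ki^{j+1}(2\pi)^{-j-1}=(-1)^j(2\pi i)^l$ and $(2\pi i)^l\Omega^{j+1}\bar\Omega^{-l}\nu^l=(\sqrt{-D})^l\Omega^k$. Therefore
\[
(2\pi i)^k\int_{i\infty}^0z^j\theta_{k,\varphi}(z)\,dz=(-1)^jj!\,n^{-j-1}m^{l-j-1}(\sqrt{-D})^l\,\Omega^k\sum_{a_0\in K/m\mathcal O}\varphi(a_0)\,E_{l,j+1}(\Omega\bar a_0/m).
\]
By equivariance and Lemma~\ref{lem:EK}, $\sigma\in G$ sends the term indexed by $a_0$ to the term indexed by $\bar u_\sigma a_0$. So the finite sum is fixed by $G$ and lies in $K$.
\end{proof}

For $\varphi$ with algebraic values the same formula gives only $\overline{\mathbb Q}\,\Omega^k$. This would not suffice, since $\exp(\beta\Omega)$ is torsion only for $\beta\in K$.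

\begin{lemma}\label{lem:change}
Let $\varphi$ be equivariant, $r\ge0$, $\gamma\in SL_2(\mathbb Z)$, and let $\mathbf w$ be a positively oriented basis of a lattice in $V$. Then $I_r(\varphi;\gamma\mathbf w)\equiv I_r(\varphi\gamma;\mathbf w)\pmod V$.
\end{lemma}

\begin{proof}
Let $(c,d)$ be the bottom row of $\gamma$ and $\tau'=\tau_{\mathbf w}\in K$. Then $\tau_{\gamma\mathbf w}=\gamma\tau'$, the second vector of $\gamma\mathbf w$ is $(c\tau'+d)w_2$, and
\[
\gamma z-\gamma\bar\tau'=\frac{z-\bar\tau'}{(cz+d)(c\bar\tau'+d)},\qquad\gamma\tau'-\gamma\bar\tau'=\frac{\tau'-\bar\tau'}{|c\tau'+d|^2},\qquad d(\gamma z)=\frac{dz}{(cz+d)^2}.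
\]
Substitute $\gamma z$ for $z$. The powers of $cz+d$ turn $\theta_{r+1,\varphi}(\gamma z)$ into $\theta_{r+1,\varphi\gamma}(z)$, and the constants give $(c\tau'+d)^{-r}|c\tau'+d|^{2r}(c\bar\tau'+d)^{-r}=1$. So $I_r(\varphi;\gamma\mathbf w)$ is given by the formula for $I_r(\varphi\gamma;\mathbf w)$ with lower limit $\gamma^{-1}\infty$. By Proposition~\ref{prop:periods} with $k=r+1$, moving the lower limit to $i\infty$ changes the value by an element of $w_2^{-r}K\Omega^{r+1}=V$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:basis}]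
Take $n=1$. Then $F(\mathbf w)=\frac12I_r(\mathbf 1_{\mathcal O};\mathbf w)$, and $\theta_{r+1,\mathbf 1_{\mathcal O}\gamma}=2\theta_{D,r}|_{r+2}\gamma=\varepsilon(d)\theta_{r+1,\mathbf 1_{\mathcal O}}$. Apply Lemma~\ref{lem:change}.
\end{proof}

\section{Reduction to weight two}\label{sec:interpolation}

We now generalize the computation at the end of Section~\ref{ssec:hand}. Two things change. The signs $(-1)^{n\mathrm N(b)}$ in \eqref{eq:quasi} and $\chi(l)^n$ need not agree, as the case $D=7$, $n=1$ shows; both are trivial on $2\Lambda_A$, so we work with elliptic functions for $2\Lambda_A$. And $\mathcal G_\varphi/\vartheta^n$ can no longer be written down; we replace the explicit formula by linear algebra over $K$. Fix an odd $r\ge1$ and put $M=nD$. The functions $\mathbf 1_{\mathcal O}\gamma\in\mathcal S[\mathcal O]$ are supported in $n^{-1}\mathfrak d^{-1}\subset M^{-1}\mathcal O$.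

Let $\mathcal H$ be the space of functions $h(x)=\mathbf h(\exp(x/2))$, where $\mathbf h\in\mathbb C(A)$ has poles only at $A[2M]$, of order at most $n+1$. These are the elliptic functions for $2\Lambda_A$ with poles of order at most $n+1$, all in $M^{-1}\Lambda_A$. If $\varphi\in\mathcal S^{\mathcal O}$ is supported in $M^{-1}\hat{\mathcal O}$, then $h_\varphi:=\mathcal G_\varphi/\vartheta^n\in\mathcal H$ by \eqref{eq:vartheta} and \eqref{eq:quasi}. The divisor $(n+1)A[2M]$ is defined over $K$, so $\mathcal H=\mathbb C\otimes_K\mathcal H_K$, where $\mathcal H_K$ consists of the $h$ with $\mathbf h\in K(A)$. Let $\Phi_r(h)$ be the coefficient of $x^r$ in $\vartheta(x)^nh(x)$. Then $\Phi_r(\mathcal H_K)\subset K$, and $\Phi_r(h_\varphi)=I_r(\varphi)/r!$ by Lemma~\ref{lem:taylor}.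

Fix a prime $q\nmid2nD$ with $q^2-1>(n+1)(2M)^2$. The set $A[q]\setminus0$ is $G$-stable, disjoint from $A[2M]$, and larger than the number of zeros of any nonzero $\mathbf h$.

\begin{lemma}\label{lem:R}
There is a map $R\colon A[q]\setminus0\to\overline{\mathbb Q}$ with $R(P^\sigma)=\sigma(R(P))$ for $\sigma\in G$ and $\Phi_r(h)=\sum_{P\in A[q]\setminus0}R(P)\,\mathbf h(P)$ for all $h\in\mathcal H$.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be the $K$-algebra of $G$-equivariant maps $A[q]\setminus0\to\overline{\mathbb Q}$. It is the product of the fields $K(P)$ over orbit representatives $P$, and $(R,R')\mapsto\sum_PR(P)R'(P)$ is its trace form, which is $K$-valued and nondegenerate. Evaluation embeds $\mathcal H_K$ in $\mathcal E$. Extend $\Phi_r|_{\mathcal H_K}$ to a $K$-linear form on $\mathcal E$ and represent it by $R\in\mathcal E$. The identity holds on $\mathcal H_K$, hence on $\mathcal H$.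
\end{proof}

Let $\mathcal B=2q^{-1}\hat{\mathcal O}\setminus2\hat{\mathcal O}$, and put $P_b=\exp(x_b/2)$ for $b\in\mathcal B$. The map $b\mapsto P_b$ is a bijection $\mathcal B/2\hat{\mathcal O}\to A[q]\setminus0$, the set $\mathcal B$ is stable under $\hat{\mathcal O}^\times$, and $P_b^\sigma=P_{\bar u_\sigma b}$. Since $q\nmid2M$, $\mathcal B$ is disjoint from $M^{-1}\hat{\mathcal O}$. To let units act on the index $b$ we extend $\mathfrak k$ from $\mathcal B\cap K$ to $\mathcal B$. For $b\in\mathcal B\cap K$ and $b'\in2\mathcal O$, \eqref{eq:vartheta} and \eqref{eq:pairing} give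
\[
\frac{\mathfrak k(b+b')}{\mathfrak k(b)}=e\Big(-(\tau-\bar\tau)\big(b'\bar b+\tfrac12\mathrm N(b')\big)-\bar\tau\big(b'\bar b+\bar b'b+\mathrm N(b')\big)\Big)=e\big(-\operatorname{Tr}(\tau b'\bar b)-\tfrac12\mathrm N(b')\big),
\]
and $\mathrm N(b')\in4\mathbb Z$. If $b'\in2q\mathcal O$, then $b'\bar b\in4\mathcal O$ and the ratio is $1$, as $\tau\in\mathfrak d^{-1}$. So $\mathfrak k$ extends uniquely to a $2q\hat{\mathcal O}$-periodic function on $\mathcal B$, which takes finitely many values, and
\begin{equation}\label{eq:kshift}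
\mathfrak k(b+b')=e_f\big(-\operatorname{Tr}(\tau b'\bar b)\big)\,\mathfrak k(b)\qquad(b\in\mathcal B,\ b'\in2\hat{\mathcal O}),
\end{equation}
because both sides depend only on $b$ and $b'$ modulo $2q\hat{\mathcal O}$. Put
\[
C_b=r!\,R(P_b)\,\mathfrak k(b)^{-n}\qquad(b\in\mathcal B).
\]
For $\varphi\in\mathcal S^{\mathcal O}$ the factors in \eqref{eq:rhoshift} and \eqref{eq:kshift} cancel, so $C_b\,\rho_b\varphi$ depends only on $b$ modulo $2\hat{\mathcal O}$. We may therefore define $c(\varphi)\in\mathcal S$ by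
\begin{equation}\label{eq:cphi}
c(\varphi)=\sum_{b\in\mathcal B/2\hat{\mathcal O}}C_b\,\rho_b\varphi=\sum_{b\in\mathcal B/2\hat{\mathcal O}}C_{vb}\,\rho_{vb}\varphi\qquad(\varphi\in\mathcal S^{\mathcal O},\ v\in\hat{\mathcal O}^\times).
\end{equation}

\begin{proposition}\label{prop:weight2}
If $\varphi\in\mathcal S^{\mathcal O}$ is supported in $M^{-1}\hat{\mathcal O}$, then $I_r(\varphi)=I_0(c(\varphi))$.
\end{proposition}

\begin{proof}
Choose representatives $b\in\mathcal B\cap K$. Then $\varphi(-b)=0$, so $h_\varphi(x_b)=\mathfrak k(b)^{-n}I_0(\rho_b\varphi)$ by \eqref{eq:value}. Lemma~\ref{lem:R} gives $I_r(\varphi)=r!\,\Phi_r(h_\varphi)=\sum_bC_bI_0(\rho_b\varphi)$.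
\end{proof}

The coefficients $C_b$ do not depend on $\varphi$; this is used in Section~\ref{sec:reciprocity}.

\section{Galois action on the numbers $\mathfrak k(b)$}\label{sec:klein}

To apply Proposition~\ref{prop:periods} to $c(\mathbf 1_{\mathcal O})$ we must show that it is equivariant, and the only unknown is the action of $G$ on $\mathfrak k(b)$. A power of $\mathfrak k(b)$ is the value of a function in $K(A)$ at a torsion point, which determines the action up to a root of unity. A congruence at a well-chosen prime removes this ambiguity.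

For $\beta\in\mathcal O$ of odd norm let $\Psi_\beta(x)=\vartheta(\beta x)/\vartheta(x)^{\mathrm N(\beta)}$. In \eqref{eq:vartheta} the exponential factors for numerator and denominator agree, since $\overline{\beta l}(\beta x+\beta l/2)=\mathrm N(\beta)\bar l(x+l/2)$; and $\chi(\beta l)=\chi(l)=\chi(l)^{\mathrm N(\beta)}$, since $\beta$ is a unit modulo $2$. So $\Psi_\beta$ is elliptic for $\Lambda_A$, with divisor $A[\beta]-\mathrm N(\beta)(0)$ and leading term $\beta x^{1-\mathrm N(\beta)}$. By (R1), $\Psi_\beta\in K(A)$. For $b\in\mathcal B$ put $Q_b=\exp(x_b)=2P_b$, a nonzero point killed by $q$. From $x_{\bar\beta b}=\beta x_b$ and $\mathrm N(\bar\beta b)=\mathrm N(\beta)\mathrm N(b)$ we get, first for $b\in K$ and then by periodicity,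
\begin{equation}\label{eq:kbeta}
\mathfrak k(\bar\beta b)=\Psi_\beta(Q_b)\,\mathfrak k(b)^{\mathrm N(\beta)}\qquad(b\in\mathcal B,\ \mathrm N(\beta)\text{ prime to }2q).
\end{equation}

\begin{lemma}\label{lem:cong}
Let $p\nmid6qD$ be a prime such that $g_2,g_3$ are $p$-integral and $g_2^3-27g_3^2$ is a $p$-unit. Let $\mathfrak p$ be a prime of $K$ of norm $p$, let $\pi$ be its generator with $\varepsilon(\pi)=1$, and let $\mathfrak P\mid\mathfrak p$ be a prime of a number field containing $K(A[q])$. Then $\Psi_\pi(Q)\equiv1\pmod{\mathfrak P}$ for all $Q\in A[q]\setminus0$.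
\end{lemma}

\begin{proof}
Let $\mathcal O_{\mathfrak p}$ be the localization of $\mathcal O$ at $\mathfrak p$, with completion $\hat{\mathcal O}_{\mathfrak p}$, and let $\mathcal A$ be the smooth projective model over $\mathcal O_{\mathfrak p}$ given by the Weierstrass equation, with special fiber $\tilde A$ over $\mathbb F_p$. The endomorphism $[\pi]$ extends to a finite flat endomorphism of $\mathcal A$. Its reduction is the $p$-power Frobenius morphism: for $m$ prime to $p$, reduction is a bijection $A[m]\to\tilde A[m]$, and by Lemma~\ref{lem:cm}(d) the two morphisms agree on $\tilde A[m]$, hence on infinitely many points.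

The kernel $\mathcal A[\pi]$ is the pullback of the zero section $(0)$, so it is an effective Cartier divisor, flat over $\mathcal O_{\mathfrak p}$, with generic fiber $A[\pi]$ and special fiber $p\,(\tilde 0)$. Being flat, it is the closure of its generic fiber. As $\mathcal A$ is regular and $\tilde A$ is irreducible,
\[
\operatorname{div}_{\mathcal A}(\Psi_\pi)=\mathcal A[\pi]-p\,(0)+k\tilde A\qquad\text{for some }k\in\mathbb Z .
\]
Let $t=-2X/Y=x+\cdots$. The completed local ring of $\mathcal A$ at $\tilde0$ is $\hat{\mathcal O}_{\mathfrak p}[[t]]$; in it $(0)$, $\mathcal A[\pi]$ and $\tilde A$ are cut out by $t$, $[\pi]^*t$ and $\pi$. So $\Psi_\pi=\pi^kg(t)\,[\pi]^*t/t^p$ with $g\in\hat{\mathcal O}_{\mathfrak p}[[t]]^\times$. Both $\Psi_\pi$ and $[\pi]^*t/t^p$ have leading term $\pi t^{1-p}$, so $\pi^kg(0)=1$, which forces $k=0$ and $g(0)=1$. Thus $\Psi_\pi$ reduces to a nonzero function on $\tilde A$ with divisor $p(\tilde0)-p(\tilde0)=0$, that is, to a constant. Since $[\pi]^*t\equiv t^p$ modulo $\mathfrak p$, the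 expansion of this constant at $\tilde0$ is the reduction of $g(t)$, so the constant is $1$. Finally $Q$ reduces to a point $\tilde Q\ne\tilde0$, because $q\ne p$. The divisor of $\Psi_\pi$ meets $\tilde A$ only at $\tilde0$, so $\Psi_\pi$ is regular at $\tilde Q$ on $\mathcal A$, and $\Psi_\pi(Q)$ reduces to $1$.
\end{proof}

\begin{proposition}\label{prop:klein}
For $b\in\mathcal B$ and $\sigma\in G$ we have $\mathfrak k(b)\in\overline{\mathbb Q}^\times$ and $\sigma(\mathfrak k(b))=\mathfrak k(\bar u_\sigma b)$. Hence $\sigma(C_b)=C_{\bar u_\sigma b}$.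
\end{proposition}

\begin{proof}
Take $\beta=1+2q^2$ and $\mu=\beta^2-1>0$. Then $\beta b-b\in2q\hat{\mathcal O}$, so \eqref{eq:kbeta} gives $\mathfrak k(b)^{-\mu}=\Psi_\beta(Q_b)$ for all $b\in\mathcal B$. Hence $\mathfrak k(b)$ is algebraic, and since $Q_b^\sigma=Q_{\bar u_\sigma b}$, we have $\sigma(\mathfrak k(b))=\xi\,\mathfrak k(\bar u_\sigma b)$ with $\xi^\mu=1$.

Let $K'/K$ be a finite Galois extension containing $K(A[q^2])$, the $\mu$th roots of unity and all values of $\mathfrak k$ on $\mathcal B$. The number $\mathfrak k(\bar u_\sigma b)$ depends only on $u_\sigma$ modulo $q^2$, which is determined by the action of $\sigma$ on $A[q^2]$. The primes of $K$ of degree one over $\mathbb Q$ have density one, so by Chebotarev's theorem $\sigma|_{K'}$ is the Frobenius element of a prime $\mathfrak P$ of $K'$ over a prime $\mathfrak p$ of $K$ of prime norm $p$, unramified in $K'$. Excluding finitely many $p$, we may assume that $p$ satisfies the hypotheses of Lemma~\ref{lem:cong}, that $p\nmid\mu$, and that all values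 of $\mathfrak k$ on $\mathcal B$ are $\mathfrak P$-units. By Lemma~\ref{lem:cm}(d), $u_\sigma\equiv\pi$ modulo $q^2$. Then \eqref{eq:kbeta} and Lemma~\ref{lem:cong} give
\[
\mathfrak k(\bar u_\sigma b)=\mathfrak k(\bar\pi b)=\Psi_\pi(Q_b)\,\mathfrak k(b)^p\equiv\mathfrak k(b)^p\equiv\sigma(\mathfrak k(b))\pmod{\mathfrak P}.
\]
So $\xi\equiv1$ modulo $\mathfrak P$, and $p\nmid\mu$ gives $\xi=1$. The last statement follows from $\sigma(R(P_b))=R(P_{\bar u_\sigma b})$.
\end{proof}

\begin{corollary}\label{cor:equivariant}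
The function $c(\mathbf 1_{\mathcal O})$ is equivariant.
\end{corollary}

\begin{proof}
Let $u=u_\sigma$. By Lemma~\ref{lem:cm}(b),
\[
\sigma\big((\rho_b\mathbf 1_{\mathcal O})(a)\big)=\mathbf 1_{\mathcal O}(a-b)\,e_f\big(-n\mathrm N(u)\operatorname{Tr}(\tau b\bar a)\big)=(\rho_{\bar ub}\mathbf 1_{\mathcal O})(\bar ua).
\]
So $\sigma\big(c(\mathbf 1_{\mathcal O})(a)\big)=\sum_bC_{\bar ub}(\rho_{\bar ub}\mathbf 1_{\mathcal O})(\bar ua)=c(\mathbf 1_{\mathcal O})(\bar ua)$ by \eqref{eq:cphi}.
\end{proof}

\section{Reciprocity and the proof of Proposition~\ref{prop:core}}\label{sec:reciprocity}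

\subsection{Shimura's reciprocity law}

We recall the statement from \cite[\S6.2, \S6.6, Theorem 6.31]{Sh}. Let $\zeta_N=e(1/N)$ and let $\mathcal F_N$ be the field of modular functions for $\Gamma(N)$ whose Fourier expansion at $i\infty$, in powers of $e(z/N)$, has coefficients in $\mathbb Q(\zeta_N)$. It is the function field of a model of $X(N)$ over $\mathbb Q(\zeta_N)$. The group $GL_2(\hat{\mathbb Z})$ acts on $\mathcal F_N$ on the right, through $GL_2(\mathbb Z/N\mathbb Z)$: a matrix $\gamma\in SL_2(\mathbb Z)$ acts by $h\mapsto h\circ\gamma$, and $\delta_d=\operatorname{diag}(1,d)$ acts on Fourier coefficients by $\zeta_N\mapsto\zeta_N^d$. Let $\mathcal R_N\subset\mathcal F_N$ be the ring of functions holomorphic on $\mathbb H$. It is the integral closure of $\mathbb Q(\zeta_N)[j]$, where $j$ is the modular invariant, so it is stable under the action. The lattice $\mathbb Z\tau+\mathbb Z=\omega_2^{-1}\Lambda_A$ is an $\mathcal O$-module, so for $s\in\hat{\mathcal O}^\times$ there is a unique $\iota(s)\in GL_2(\hat{\mathbb Z})$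 with $\iota(s)\binom\tau1=s\binom\tau1$, and $\det\iota(s)=\mathrm N(s)$. The reciprocity law says that $h(\tau)\in K^{\mathrm{ab}}$ and $h(\tau)^{[s,K]}=h^{\iota(s)^{-1}}(\tau)$ for $h\in\mathcal R_N$.

Fix $\sigma\in G$ and put
\[
u=u_\sigma,\qquad d=\mathrm N(u),\qquad g=\iota(u),\qquad\gamma_f=\delta_d^{-1}g\in SL_2(\hat{\mathbb Z}).
\]
Since $\sigma|_{K^{\mathrm{ab}}}=[u^{-1},K]$, we have $\sigma(h(\tau))=h^g(\tau)$ for $h\in\mathcal R_N$. For $\varphi\in\mathcal S$ with algebraic values put $\varphi^{[\sigma]}=(\sigma\circ\varphi)\gamma_f$.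

\begin{proposition}\label{prop:recip}
Let $c\in\mathcal S$ be equivariant. Then the class $[I_0(c)]\in\mathbb C/V$ lies in $A(\overline{\mathbb Q})\otimes\mathbb Q$, and $[I_0(c)]^\sigma=[I_0(c^{[\sigma]})]$.
\end{proposition}

\begin{proof}
Let $f=n\theta_{1,c}$, so $I_0(c)=2\pi i\int_{i\infty}^\tau f\,dz$. If $f=0$, then $\theta_{1,\sigma\circ c}=0$, because its Fourier coefficients are conjugates of those of $\theta_{1,c}$, and both classes vanish. Assume $f\ne0$. Choose $L$ with $c\in\mathcal S[L]$, so also $\sigma\circ c\in\mathcal S[L]$, and $N$ such that $\Gamma(N)$ acts trivially on $\mathcal S[L]$.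

\emph{The morphism.} As in the proof of Proposition~\ref{prop:periods}, every integral of $2\pi if\,dz$ between cusps is a sum of numbers $2\pi in\int_{i\infty}^0\theta_{1,c\gamma}\,dz$, $\gamma\in SL_2(\mathbb Z)$. These take finitely many values, all in $V$ by that proposition. So there is an integer $k_0\ge1$ such that $k_0$ times any such integral lies in $\Lambda_A$. The periods of $2\pi if\,dz$ on $X(N)$ are the integrals from $i\infty$ to $\gamma\infty$, $\gamma\in\Gamma(N)$. Hence
\[
\Xi\colon X(N)(\mathbb C)\to A(\mathbb C),\qquad\Xi(z)=\exp\Big(k_0\cdot2\pi i\int_{i\infty}^zf\Big)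
\]
is a nonconstant morphism that sends all cusps to $0$. It is the composite of the map $P\mapsto[P-\infty]$ to the Jacobian, which is defined over $\overline{\mathbb Q}$, with a homomorphism of abelian varieties over $\overline{\mathbb Q}$, and every such homomorphism is defined over $\overline{\mathbb Q}$. So $\Xi$ is a point of $A$ over the field $\overline{\mathcal F}_N=\overline{\mathbb Q}\otimes_{\mathbb Q(\zeta_N)}\mathcal F_N$. Since $j(\tau)$ is algebraic, $\tau$ is an algebraic point of $X(N)$, and $\Xi(\tau)=\exp(k_0I_0(c))\in A(\overline{\mathbb Q})$.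

\emph{Conjugating the value.} Both $\sigma$ and $g$ send $\zeta_N$ to $\zeta_N^d$, so $\sigma\otimes g$ is a well-defined automorphism $h\mapsto h^{(\sigma,g)}$ of $\overline{\mathcal F}_N$. It preserves $\overline{\mathcal R}_N=\overline{\mathbb Q}\otimes\mathcal R_N$, the coordinate ring of $X(N)$ minus the cusps, and $\sigma(h(\tau))=h^{(\sigma,g)}(\tau)$ for $h\in\overline{\mathcal R}_N$. The local ring at $\tau$ consists of quotients $h/h'$ with $h,h'\in\overline{\mathcal R}_N$ and $h'(\tau)\ne0$, and then $h'^{(\sigma,g)}(\tau)=\sigma(h'(\tau))\ne0$. So the automorphism preserves the local ring, and the formula holds on it. Write $\Xi$ in projective coordinates in this ring, not all vanishing at $\tau$. As $A$ is defined over $\mathbb Q$, applying $\sigma\otimes g$ to the coordinates gives a morphism $\Xi^{(\sigma,g)}\colon X(N)\to A$ with $\sigma(\Xi(\tau))=\Xi^{(\sigma,g)}(\tau)$.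

\emph{Identifying the conjugate morphism.} A morphism to $A$ is determined by the pullback of $dX/Y$ and one value. For $h\in\overline{\mathcal F}_N$ let $h^\sigma$ be obtained by applying $\sigma$ to the Fourier coefficients; this is the action of $\sigma\otimes\delta_d$. Choose $\gamma\in SL_2(\mathbb Z)$ with $\gamma\equiv\gamma_f$ modulo $N$. As $g=\delta_d\gamma_f$, we have $h^{(\sigma,g)}=h^\sigma\circ\gamma$. Let $X_\Xi,Y_\Xi\in\overline{\mathcal F}_N$ be the affine coordinates of $\Xi$. The relation $\frac1{2\pi i}\frac d{dz}X_\Xi=k_0fY_\Xi$ is an identity of Fourier series, and $\frac1{2\pi i}\frac d{dz}$ multiplies coefficients by rational numbers. So we may apply $\sigma$ to the coefficients; this replaces $f$ by $n\sum_a\sigma(c(a))\,a\,e(n\mathrm N(a)z)=n\theta_{1,\sigma\circ c}$. Composing with $\gamma$, we find that $\Xi^{(\sigma,g)}$ pulls $dX/Y$ back to $k_0\cdot2\pi in\,\theta_{1,c^{[\sigma]}}\,dz$. For the value at $i\infty$, use the other decomposition $g\equiv\gamma'\delta_d$ modulo $N$ with $\gamma'\in SL_2(\mathbb Z)$.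 It gives $h^{(\sigma,g)}=(h\circ\gamma')^\sigma$, and comparing constant terms yields $\Xi^{(\sigma,g)}(i\infty)=\sigma(\Xi(\gamma'\infty))=0$. Hence $\Xi^{(\sigma,g)}(\tau)=\exp(k_0I_0(c^{[\sigma]}))$.
\end{proof}

\subsection{The conjugate coefficient function}

\begin{lemma}\label{lem:rhoconj}
For $\varphi\in\mathcal S$ with algebraic values and $b\in K_f$, we have $(\rho_b\varphi)^{[\sigma]}=\rho_{\bar ub}\,\varphi^{[\sigma]}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cm}(b), $\sigma\circ(W(t,b)\varphi)=W(dt,b)(\sigma\circ\varphi)$. So \eqref{eq:rhoW} and Lemma~\ref{lem:heisenberg} give $(\rho_b\varphi)^{[\sigma]}=e_f(-\frac n2d\mathrm N(b))\,W(t',b')\varphi^{[\sigma]}$, where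
\[
\binom{t'}{b'}=\gamma_f^{-1}\binom{d\tau b}b=g^{-1}\delta_d\binom{d\tau b}b=db\,\iota(u)^{-1}\binom\tau1=du^{-1}b\binom\tau1=\bar ub\binom\tau1 .
\]
Since $\mathrm N(\bar ub)=d\mathrm N(b)$, \eqref{eq:rhoW} gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Let $c=c(\mathbf 1_{\mathcal O})$. It is equivariant by Corollary~\ref{cor:equivariant}, and $F(\Lambda^{(n)})=\frac12\varepsilon(n)[I_0(c)]$ by \eqref{eq:FI} and Proposition~\ref{prop:weight2}. By Proposition~\ref{prop:recip}, $F(\Lambda^{(n)})\in A(\overline{\mathbb Q})\otimes\mathbb Q$ and $F(\Lambda^{(n)})^\sigma=\frac12\varepsilon(n)[I_0(c^{[\sigma]})]$.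

\emph{Back to weight $r+2$.} Choose $N$ divisible by $nD$ such that $\Gamma(N)$ acts trivially on $\mathcal S[\mathcal O]$, and $\gamma\in SL_2(\mathbb Z)$ with $\gamma\equiv\gamma_f$ modulo $N$. Put $\varphi_0=\mathbf 1_{\mathcal O}^{[\sigma]}=\mathbf 1_{\mathcal O}\gamma$. It lies in $\mathcal S[\mathcal O]$, so it is supported in $M^{-1}\hat{\mathcal O}$. It lies in $\mathcal S^{\mathcal O}$: for $b\in\hat{\mathcal O}$, Lemma~\ref{lem:rhoconj} gives $\rho_{\bar ub}\varphi_0=(\rho_b\mathbf 1_{\mathcal O})^{[\sigma]}=\varphi_0$. By Proposition~\ref{prop:klein}, Lemma~\ref{lem:rhoconj} and \eqref{eq:cphi},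
\[
c^{[\sigma]}=\sum_b\sigma(C_b)\,(\rho_b\mathbf 1_{\mathcal O})^{[\sigma]}=\sum_bC_{\bar ub}\,\rho_{\bar ub}\varphi_0=c(\varphi_0).
\]
Proposition~\ref{prop:weight2} for $\varphi_0$ and Lemma~\ref{lem:change} give $I_0(c^{[\sigma]})=I_r(\mathbf 1_{\mathcal O}\gamma)\equiv I_r(\mathbf 1_{\mathcal O};\gamma\boldsymbol\omega)$ modulo $V$. Writing $\gamma\boldsymbol\omega=(\tilde\omega_1,\tilde\omega_2)$ and using \eqref{eq:FI}, we obtain
\begin{equation}\label{eq:conj}
F(\Lambda^{(n)})^\sigma=\varepsilon(n)\,F(\tilde\omega_1,\tilde\omega_2/n)\bmod V.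
\end{equation}

\emph{Identifying the lattice.} Let $(c_0,d_0)$ be the bottom row of $g=\iota(u)$, so that $c_0\omega_1+d_0\omega_2=u\omega_2$. The bottom row of $\gamma_f$ is $d^{-1}(c_0,d_0)$, and that of $\gamma$ is congruent to it modulo $N$. Therefore
\begin{equation}\label{eq:omegatilde}
\tilde\omega_2\equiv d^{-1}u\,\omega_2=\bar u^{-1}\omega_2\pmod{N\Omega\hat{\mathcal O}}.
\end{equation}
Let $\Lambda''=\mathbb Z\tilde\omega_1+\mathbb Z\tilde\omega_2/n\supset\Lambda_A$. As $n\mid N$, the group $\Lambda''/\Lambda_A$ is generated by $d^{-1}u\omega_2/n$, and since $d\in\hat{\mathbb Z}^\times$ also by $u\omega_2/n$. Thus $\Lambda''=u\Lambda^{(n)}$. As $D\mid N$ and $\omega_2=\sqrt{-D}\,\Omega$, \eqref{eq:omegatilde} shows that $\tilde\omega_2/\omega_2\equiv\bar u^{-1}$ modulo $\sqrt{-D}$ at the prime $\mathfrak d$. So $(\tilde\omega_1,\tilde\omega_2/n)$ is an admissible basis of $u\Lambda^{(n)}$, with $\varepsilon(\tilde\omega_2/n\omega_2)=\varepsilon(n)\varepsilon(\bar u)=\varepsilon(n)$, because $u\in U$. By definition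 $F(u\Lambda^{(n)})$ is the right side of \eqref{eq:conj}.
\end{proof}

With Lemma~\ref{lem:basis} and Proposition~\ref{prop:core} established, the proofs of Theorems~\ref{thm:main}, \ref{thm:lattices} and~\ref{thm:explicit} are complete.

\begin{thebibliography}{9}

\bibitem{CH}
\emph{Chow-Heegner points on CM elliptic curves and values of $p$-adic $L$-functions},
\texttt{http://\allowbreak www.math.mcgill.ca/\allowbreak\~{}darmon/\allowbreak pub/\allowbreak Articles/\allowbreak Research/\allowbreak 52.BDP2/\allowbreak bdp2.pdf}.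

\bibitem{Mi}
Miyake, \emph{Modular Forms}.

\bibitem{Sh}
Shimura, \emph{Introduction to the Arithmetic Theory of Automorphic Functions}.

\bibitem{Si}
Silverman, \emph{Advanced Topics}.

\end{thebibliography}
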